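\title{One-dimensional plane continua with at most three complementary domains admit no expansive homeomorphism}

\begin{abstract}
We prove that a one-dimensional continuum in the plane whose complement has at most three components admits no expansive homeomorphism. In particular, no one-dimensional $3$-separating plane continuum admits one. The homeomorphism is not assumed to extend to the plane. We lift it to the universal cover of a planar neighborhood of the continuum, where it is equivariant for an automorphism of a free group, and show that it expands a tree metric along an unstable subcontinuum. For three complementary domains, planarity forces the unstable subcontinuum to spiral around boundary curves of a pair of pants, and along such spirals the automorphism cannot expand.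
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a compact connected metric space, and a \emph{plane continuum} is a continuum that can be embedded in the plane. A continuum $X\subset\mathbb R^2$ is \emph{$n$-separating} if $\mathbb R^2\setminus X$ has exactly $n$ components; these components are the \emph{complementary domains} of $X$. A homeomorphism $h:X\to X$ of a continuum with metric $d$ is \emph{expansive} if there is a constant $c>0$ such that for every pair of distinct points $x,y\in X$ there is an integer $n$ with $d(h^n(x),h^n(y))>c$. Any two compatible metrics on a compact space are uniformly equivalent, so the property does not depend on the metric; only the constant $c$ does. Dimension means covering dimension.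

Expansiveness says that an observer of resolution $c$ who watches whole orbits, past and future, can tell any two points apart. On a continuum this forces stretching: every small subcontinuum grows to a definite size in forward or in backward time. A compact one-dimensional space has to store the stretched pieces somewhere, and the natural way to store them is to wind them around holes. For a continuum in the plane, the number of complementary domains counts the holes that are available, so one asks how many are needed. The Plykin attractor is a one-dimensional $4$-separating plane continuum that admits an expansive homeomorphism. One-dimensional non-separating plane continua, and more generally tree-like continua, admit none, and neither do one-dimensional $2$-separating plane continua. This leaves the following question, posed in \cite{source}: \emph{does there exist a one-dimensional $3$-separating plane continuum that admits an expansive homeomorphism?} The answer is no.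

\begin{theorem}\label{thm:main}
Let $X$ be a one-dimensional plane continuum whose complement has exactly $N$ components, where $N\le 3$. Then $X$ admits no expansive homeomorphism.
\end{theorem}

The homeomorphism is not assumed to extend to the plane. The question is the case $N=3$; the cases $N=1$ and $N=2$ come out of the same argument. Nothing is claimed for $N\ge4$.

To see why $N=3$ is the delicate case, let $P_0$ be a neighborhood of $X$ that is a sphere with $N$ holes. Its fundamental group $F$ is free of rank $N-1$, and a homeomorphism $h$ of $X$ induces an automorphism $\varphi$ of $F$. We show that if $h$ is expansive, then a power of $\varphi$ must stretch the elements of $F$ that describe how an unstable subcontinuum winds in $P_0$. For $N=1$ the group is trivial and there is nothing to wind around. For $N=2$ we have $F=\mathbb Z$ and $\varphi=\pm1$, which stretches nothing. For $N=3$ the group is free on two generators $a,b$, and algebra alone gives no contradiction: the automorphism $a\mapsto ab$, $b\mapsto a$ (its inverse is $a\mapsto b$, $b\mapsto b^{-1}a$) sends $a$ to words whose lengths grow like the Fibonacci numbers, since no cancellation occurs in positive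 words. As $h$ is defined on $X$ only, nothing ties $\varphi$ in advance to the boundary curves of $P_0$, and one might expect an example. What rules it out is that the stretched subcontinuum is embedded in a pair of pants: it cannot cross itself, and we show that it can then do little else than spiral around the boundary curves. It follows that a power of $\varphi$ carries some boundary loop to a boundary loop, so a spiral of $s$ turns goes to a spiral of about $s$ turns and is not stretched.

After the standard facts (Section~\ref{sec:facts}) and the basic consequences of expansiveness (Section~\ref{sec:unstable}), we carry out the argument for the circle (Section~\ref{sec:circle}). Section~\ref{sec:lift} lifts $h$ to the universal cover of $P_0$. Section~\ref{sec:fine} uses $\dim X=1$ to map the cover to a tree with very short edges and proves that distances in this tree are expanded; this settles $N=1$. Section~\ref{sec:coarse} transfers the expansion to a second tree, dual to a cutting of $P_0$ into discs, and settles $N=2$. Sections~\ref{sec:thin}--\ref{sec:end} treat the pair of pants.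

\section{Conventions and standard facts}\label{sec:facts}

\paragraph{Dimension.} If $X$ is a compact metric space with $\dim X\le1$, then for every $\delta>0$ there is a finite open cover of $X$ by sets of diameter less than $\delta$ such that each point lies in at most two members. A continuum of dimension $1$ is \emph{nondegenerate}, that is, it has more than one point.

\paragraph{Continua.} \emph{Boundary bumping}: if $N$ is a nonempty proper closed subset of a continuum $Y$, then every component of $N$ meets the boundary of $N$ in $Y$. Applied to a small closed ball, this shows that a nondegenerate continuum contains nondegenerate subcontinua of arbitrarily small diameter. The nonempty closed subsets of a compact metric space form a compact space in the Hausdorff metric, and a Hausdorff limit of continua is a continuum. The quotient of a compact metric space by a closed equivalence relation is compact and metrizable.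

\paragraph{Extension of maps.} Let $X$ be a closed subset of a metric space $P$. By Tietze's theorem, a continuous map from $X$ to $\mathbb R^2$ or to an arc extends to $P$. A finite graph is an absolute neighborhood retract (ANR): a continuous map from $X$ to a finite graph extends to a neighborhood of $X$ in $P$.

\paragraph{Trees.} Trees are locally finite simplicial trees, metrized so that edges have length $1$. The geodesic between points $a,b$ is $[a,b]$. Every interior point of $[a,b]$ separates $a$ from $b$; hence every path from $a$ to $b$ contains $[a,b]$, and connected subsets of a tree are convex. The \emph{center} of three points $a,b,c$ is the unique point of $[a,b]\cap[b,c]\cap[a,c]$. It is the point of $[a,b]$ nearest to $c$, and the three geodesics from the center to $a,b,c$ meet only at the center. The nearest-point projection onto a bi-infinite geodesic does not increase distances, and if $a,b$ have projections $a'\ne b'$, then $[a,b]=[a,a']\cup[a',b']\cup[b',b]$. An automorphism $g$ of a tree that fixes no vertex and inverts no edge is \emph{hyperbolic}: there is a unique $g$-invariant bi-infinite geodesic, the \emph{axis}, which $g$ translates by an integer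 $\tau(g)\ge1$, the \emph{translation length}, and $\tau(g^t)=|t|\,\tau(g)$ for $t\neq0$.

\paragraph{The Milnor--\v{S}varc lemma.} Call two nonnegative functions $u,u'$ on a set \emph{comparable} if $u\le Cu'+C$ and $u'\le Cu+C$ for some constant $C$. This is an equivalence relation, and functions with bounded difference are comparable. Let a group $F$ act by isometries, properly and cocompactly, on a proper geodesic metric space $Y$, and let $y_0\in Y$. Then $F$ is finitely generated and, for a word length $|\cdot|$ on $F$, the functions $d_Y(gy_0,g'y_0)$ and $|g^{-1}g'|$ on $F\times F$ are comparable.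

\section{An adapted metric and unstable continua}\label{sec:unstable}

The definition of expansiveness gives no rate. The following theorem, the one published result on expansive maps that we use, supplies a metric in which separation happens at a uniform exponential rate at small scales.

\begin{theorem}[Fathi \cite{Fathi}]\label{thm:fathi}
Let $h$ be an expansive homeomorphism of a compact metrizable space $X$. Then there are a compatible metric $d$ on $X$ and constants $\lambda>1$, $\varepsilon_0>0$ such that
\begin{equation}\label{eq:fathi}
\max\{d(hx,hy),\,d(h^{-1}x,h^{-1}y)\}\ \ge\ \min\{\lambda\,d(x,y),\,\varepsilon_0\}\qquad(x,y\in X).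
\end{equation}
\end{theorem}

Inequality \eqref{eq:fathi} does not say in which direction of time two points separate. If they stay close throughout the past, the direction is forced.

\begin{lemma}\label{lem:seq}
Let $\lambda>1$ and $n\in\mathbb Z$, and let $(a_i)_{i\le n}$ be a bounded sequence of positive numbers with $\max\{a_{i-1},a_{i+1}\}\ge\lambda a_i$ for all $i<n$. Then $a_{n-j}\le\lambda^{-j}a_n$ for all $j\ge0$.
\end{lemma}

\begin{proof}
It suffices to show that $a_{i+1}\ge\lambda a_i$ for all $i<n$. Suppose that $a_{i+1}<\lambda a_i$ for some $i<n$. Then $a_{i-1}\ge\lambda a_i$. Now $a_i\le a_{i-1}/\lambda<\lambda a_{i-1}$, so the supposition holds with $i-1$ in place of $i$. By induction $a_{i-l}\ge\lambda^la_i$ for all $l\ge0$, which contradicts boundedness.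
\end{proof}

\begin{lemma}\label{lem:unstable}
Let $X$ be a nondegenerate continuum, let $h,d,\lambda,\varepsilon_0$ satisfy \eqref{eq:fathi}, and let $0<\varepsilon<\varepsilon_0$. After replacing $h$ by $h^{-1}$ if necessary, there is a nondegenerate continuum $A_0\subset X$ with $\operatorname{diam}h^{-i}(A_0)\le\varepsilon$ for all $i\ge0$.
\end{lemma}

\begin{proof}
First, any two distinct points $x,y$ have $d(h^ix,h^iy)\ge\varepsilon_0$ for some $i\in\mathbb Z$. Otherwise the numbers $a_i=d(h^ix,h^iy)$ are all less than $\varepsilon_0$, so \eqref{eq:fathi} gives $\max\{a_{i-1},a_{i+1}\}\ge\lambda a_i$ for all $i$, and Lemma~\ref{lem:seq} gives $a_n\ge\lambda^na_0$ for all $n\ge0$, which is unbounded.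

Take nondegenerate continua $B_m\subset X$ with $\operatorname{diam}B_m\to0$, and let $n(m)$ be an integer of least absolute value with $\operatorname{diam}h^{n(m)}(B_m)\ge\varepsilon$. Each iterate of $h$ is uniformly continuous, so $|n(m)|\to\infty$. After passing to a subsequence and, if necessary, replacing $h$ by $h^{-1}$, we have $n(m)>0$ and $h^{n(m)}(B_m)$ converges in the Hausdorff metric to a continuum $A'$ with $\operatorname{diam}A'\ge\varepsilon$. For $1\le i<2n(m)$ we have $|n(m)-i|<n(m)$, so $\operatorname{diam}h^{-i}(h^{n(m)}B_m)<\varepsilon$. In the limit, $\operatorname{diam}h^{-i}(A')\le\varepsilon$ for all $i\ge1$. Put $A_0=h^{-1}(A')$.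
\end{proof}

We call $A_0$ an \emph{unstable continuum}. Connectedness of $X$ is essential from this point on: the shift on the Cantor set $\{0,1\}^{\mathbb Z}$ is expansive, because a suitable power of the shift moves a coordinate in which two points differ to position $0$, and a Cantor set embeds in the plane.

\section{The model case: the circle}\label{sec:circle}

The circle is the simplest one-dimensional $2$-separating plane continuum, and the first half of the proof is already visible there. Let $X=\mathbb R/\mathbb Z$ with projection $p:\mathbb R\to X$, and suppose that $h$ is expansive, with $d,\lambda,\varepsilon_0$ as in \eqref{eq:fathi}. Take $A_0$ from Lemma~\ref{lem:unstable} for some $\varepsilon<\varepsilon_0$, and let $A\subset\mathbb R$ be a nondegenerate interval of length less than $1$ with $p(A)\subset A_0$. Let $\tilde h$ be a lift of $h$. It is a monotone homeomorphism of $\mathbb R$ with $\tilde h(x+1)=\tilde h(x)+\sigma$, where $\sigma=\pm1$. For $x,y\in A$ put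
\[
a_i(x,y)=d(p\tilde h^ix,p\tilde h^iy),\qquad \beta_n(x,y)=\sup_{i\le n}a_i(x,y),\qquad L_n(x,y)=|\tilde h^nx-\tilde h^ny|.
\]
By \eqref{eq:fathi} and Lemma~\ref{lem:seq}, if $\beta_n(x,y)<\varepsilon_0$ then $a_{n-j}\le\lambda^{-j}a_n$ for $j\ge0$, and in particular $\beta_n=a_n$. Since $\beta_0\le\varepsilon<\varepsilon_0$, we have $\beta_0=a_0$, so $\beta_n=\max_{0\le i\le n}a_i$ is continuous for $n\ge0$. Fix $\gamma\in(0,\varepsilon_0)$ and $\delta\in(0,1)$ such that $|u-u'|\le\delta$ implies $d(pu,pu')<\gamma$.

\emph{Points that are close in the cover were exponentially closer in the past.} Let $L_n(x,y)\le\delta$ with $n\ge0$. For $z$ between $x$ and $y$, the point $\tilde h^nz$ lies between $\tilde h^nx$ and $\tilde h^ny$, so $a_n(x,z)<\gamma$. Hence $\beta_n(x,z)$ is either less than $\gamma$ or at least $\varepsilon_0$. It is continuous in $z$ and vanishes at $z=x$, so it is less than $\gamma$ on the whole interval. Therefore $a_{n-j}(x,z)<\lambda^{-j}\gamma$ for all $j\ge0$ and all $z$ between $x$ and $y$.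

\emph{Lengths in the cover are expanded.} Let $x\ne y$ in $A$. Cut the interval between $\tilde h^nx$ and $\tilde h^ny$ into at most $L_n/\delta+1$ pieces of length at most $\delta$. The previous step gives $0<a_0(x,y)\le(L_n/\delta+1)\gamma\lambda^{-n}$, so $L_n\to\infty$. Next choose $q$ so large that $d(pu,pu')<\lambda^{-q}\gamma$ implies that $u'$ is within $\delta/3$ of $u+\mathbb Z$. Cut the interval at time $n+q$ into pieces of length at most $\delta$. The preimage of a piece under $\tilde h^q$ is an interval with an endpoint $u$, all of whose points lie within $\delta/3<1/2$ of $u+\mathbb Z$; so it has length at most $\delta/3$. Thus $L_n\le(L_{n+q}/\delta+1)\delta/3$, that is, $L_{n+q}\ge3L_n-\delta$.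

\emph{The automorphism does not expand.} The function $u\mapsto\tilde h^q(u)-\sigma^qu$ has period $1$, so it is bounded in absolute value by some $B$, and $L_{n+q}\le L_n+2B$. Hence $2L_n\le2B+\delta$ for all $n\ge0$, which contradicts $L_n\to\infty$.

\begin{remark}
The obstruction is that an automorphism of $\mathbb Z$ is $\pm1$. The doubling map of $\mathbb R/\mathbb Z$ acts on $\mathbb Z$ by $2$ and is not invertible, but it becomes invertible on the inverse limit $\Sigma=\{(z_0,z_1,\dots):z_i=2z_{i+1}\}$, a one-dimensional continuum. The homeomorphism $z\mapsto2z=(2z_0,z_0,z_1,\dots)$ of $\Sigma$ is expansive: a backward iterate moves a coordinate in which two points differ to position $0$, and forward iterates double the distance of the zeroth coordinates until it is at least $1/4$.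
\end{remark}

For a general $X$ three things change. The space has no useful universal cover of its own, so we use that of a neighborhood. The unstable continuum need not be an arc and there is no order, so ``between'' must be replaced by geodesics in a tree. And for $N=3$ the last step needs planarity.

\section{Lifting to the cover of a neighborhood}\label{sec:lift}

From now on $X\subset\mathbb R^2\subset S^2=\mathbb R^2\cup\{\infty\}$ is a one-dimensional continuum with $N$ complementary domains, and we suppose, for a contradiction, that $h:X\to X$ is expansive. Fix $d,\lambda,\varepsilon_0$ as in Theorem~\ref{thm:fathi}. Euclidean distance is written $|x-y|$, and $B(x,t)$ is the open Euclidean disc. This section and the next use only that $N$ is finite.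

\subsection{Neighborhoods}

The set $S^2\setminus X$ also has $N$ components. The complement in $S^2$ of one of them is the union of $X$ with the other components, each of which has its boundary in $X$; so this complement is connected and has more than one point. Hence each component is simply connected and is the image of the open unit disc under a Riemann map; for the component containing $\infty$ we let the Riemann map send $0$ to $\infty$. Choose radii $0<t_0<t_1<\cdots\to1$, and let $P_m$ be the complement in $S^2$ of the images of the open discs of radius $t_m$. Then
\[
\mathbb R^2\supset P_0\supset P_1\supset\cdots,\qquad\bigcap_mP_m=X,\qquad X\subset\operatorname{int}P_m .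
\]
Each $P_m$ is a compact sphere with $N$ holes. The inclusion $P_m\subset P_0$ is a homotopy equivalence, because $P_0$ is obtained from $P_m$ by attaching a collar to each boundary curve. By compactness, every neighborhood of $X$ contains some $P_m$.

Let $p:\widetilde P_0\to P_0$ be the universal cover, with deck group $F$, free of rank $N-1$. Put $\widetilde P_m=p^{-1}(P_m)$ and $\widetilde X=p^{-1}(X)$. Since $\pi_1(P_m)\to\pi_1(P_0)$ is an isomorphism, $\widetilde P_m$ is connected and simply connected. The group $F$ acts freely, properly and cocompactly on all these spaces. Fix a compact set $\mathcal K\subset\widetilde X$ with $F\mathcal K=\widetilde X$, and fix $\eta>0$ such that the closed Euclidean $2\eta$-neighborhood of $X$ lies in $P_0$.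

\subsection{The lift of $h$}

The map $h$ need not extend to a homeomorphism of a neighborhood, but it extends to a continuous map, and that is enough to lift it.

\begin{lemma}\label{lem:lift}
There are a homeomorphism $\tilde h$ of $\widetilde X$ with $p\tilde h=hp$ and an automorphism $\varphi$ of $F$ such that $\tilde h(gx)=\varphi(g)\tilde h(x)$ for all $g\in F$, $x\in\widetilde X$.
\end{lemma}

\begin{proof}
By Tietze's theorem, $h$ and $h^{-1}$ extend to continuous maps $\Phi,\Psi:P_0\to\mathbb R^2$. Since $X\subset\operatorname{int}P_0$, both send $P_m$ into $P_0$ for some $m$. As $\widetilde P_m$ is simply connected, $\Phi p$ and $\Psi p$ lift to maps $\widetilde\Phi,\widetilde\Psi:\widetilde P_m\to\widetilde P_0$, and these send $\widetilde X$ into $\widetilde X$. For $g\in F$ the map $\widetilde\Phi g$ is another lift of $\Phi p$ on a connected space, so $\widetilde\Phi g=\varphi(g)\widetilde\Phi$ for a unique $\varphi(g)\in F$, and $\varphi$ is an endomorphism of $F$.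

The set $\widetilde X$ is not known to be connected, so to compare $\widetilde\Psi\widetilde\Phi$ with the identity we work on a neighborhood. For large $m'$ we have $\Phi(P_{m'})\subset P_m$, the set $P_{m'}$ lies in the $\eta$-neighborhood of $X$, and $|\Psi\Phi(x)-x|<\eta$ on $P_{m'}$, because $\Psi\Phi$ is the identity on $X$. The straight-line homotopy from the inclusion $P_{m'}\subset P_0$ to $\Psi\Phi$ then runs in $P_0$ and is constant on $X$. Lift it to a homotopy that starts at the inclusion $\widetilde P_{m'}\subset\widetilde P_0$. Its final map is the identity on $\widetilde X$ and is a lift of $\Psi\Phi p$. So is $\widetilde\Psi\widetilde\Phi$, and $\widetilde P_{m'}$ is connected; hence $\widetilde\Psi\widetilde\Phi=g_0$ on $\widetilde X$ for one element $g_0\in F$. Replace $\widetilde\Psi$ by $g_0^{-1}\widetilde\Psi$, so that $\widetilde\Psi\widetilde\Phi=\mathrm{id}$ on $\widetilde X$. The same argument with $\Phi$ and $\Psi$ interchanged gives $\widetilde\Phi\widetilde\Psi=g_1\in F$ on $\widetilde X$. Then $\widetilde\Phi=\widetilde\Phi\widetilde\Psi\widetilde\Phi=g_1\widetilde\Phi$ on $\widetilde X$, and $g_1=1$ because the action is free. So $\tilde h=\widetilde\Phi|_{\widetilde X}$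 is a homeomorphism with inverse $\widetilde\Psi|_{\widetilde X}$. Let $\varphi'$ be the endomorphism with $\widetilde\Psi g=\varphi'(g)\widetilde\Psi$. For $x\in\widetilde X$ we have $gx=\tilde h\tilde h^{-1}(gx)=\varphi(\varphi'(g))x$ and $gx=\tilde h^{-1}\tilde h(gx)=\varphi'(\varphi(g))x$, so $\varphi'$ is inverse to $\varphi$.
\end{proof}

\subsection{The lift of the metric}

The metric $d$ lives on $X$ only and is not a length metric, so it has to be lifted by hand: at small scales we use $d$, and Euclidean segments decide which lifts are on the same sheet. For $\tilde x,\tilde y,\tilde z\in\widetilde X$ write $x,y,z$ for their projections. Call $\tilde x,\tilde y$ \emph{near} if $|x-y|<\eta$ and the lift of the segment $[x,y]$ that starts at $\tilde x$ ends at $\tilde y$. The relation is symmetric and $F$-invariant. The disc $B(x,\eta)\subset P_0$ is convex, so it lifts homeomorphically to a sheet through $\tilde x$, and the points near $\tilde x$ are exactly the points of $\widetilde X$ in this sheet. Moreover: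
\begin{equation}\label{eq:trans}
\text{if $\tilde x,\tilde y$ are near, $\tilde y,\tilde z$ are near and $|x-z|<\eta$, then $\tilde x,\tilde z$ are near.}
\end{equation}
Indeed, the sheet over $B(y,\eta)$ through $\tilde y$ contains $\tilde x$ and $\tilde z$, and it contains a lift of the segment $[x,z]\subset B(y,\eta)$ joining them.

Choose $\varepsilon_1\in(0,\varepsilon_0]$ such that $d(x,y)<\varepsilon_1$ implies $|x-y|<\eta$, and define
\[
\tilde d(\tilde x,\tilde y)=\begin{cases}\min\{d(x,y),\varepsilon_1\}&\text{if $\tilde x,\tilde y$ are near,}\\ \varepsilon_1&\text{otherwise.}\end{cases}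
\]
This is an $F$-invariant metric. If $\tilde d(\tilde x,\tilde y)=0$, the points are near with equal projections, so they coincide. The triangle inequality is immediate when $\tilde d(\tilde x,\tilde y)+\tilde d(\tilde y,\tilde z)\ge\varepsilon_1$. Otherwise both pairs are near and $d(x,z)\le d(x,y)+d(y,z)<\varepsilon_1$, so $|x-z|<\eta$, the pair $\tilde x,\tilde z$ is near by \eqref{eq:trans}, and $\tilde d(\tilde x,\tilde z)=d(x,z)$. For $t\le\varepsilon_1$ the open $\tilde d$-ball of radius $t$ about $\tilde x$ is the part over $\{y\in X:d(x,y)<t\}$ of the sheet over $B(x,\eta)$ through $\tilde x$. Hence $\tilde d$ induces the topology of $\widetilde X$, the map $p$ sends $\tilde d$-balls of radius $\varepsilon_1$ homeomorphically onto $d$-balls of radius $\varepsilon_1$, and $\tilde d(\tilde x,\tilde y)=d(x,y)$ whenever $\tilde d(\tilde x,\tilde y)<\varepsilon_1$.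

From here on, points of $\widetilde X$ are written without tildes. There is $\varepsilon_2\in(0,\varepsilon_1)$ with
\begin{equation}\label{eq:unif}
\tilde d(x,y)<\varepsilon_2\ \Longrightarrow\ \tilde d(\tilde h^{\pm1}x,\tilde h^{\pm1}y)<\varepsilon_1 .
\end{equation}
Otherwise there are pairs $x_m,y_m$ with $\tilde d(x_m,y_m)\to0$ whose images under $\tilde h$, or under $\tilde h^{-1}$, are $\varepsilon_1$ apart. By equivariance we may take $x_m\in\mathcal K$; then along a subsequence $x_m$ and $y_m$ converge to the same point, contradicting continuity. When $\tilde d(x,y)<\varepsilon_2$, all three distances in \eqref{eq:unif} are $d$-distances of projections, so \eqref{eq:fathi} gives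
\begin{equation}\label{eq:E}
\tilde d(x,y)<\varepsilon_2\ \Longrightarrow\ \max\{\tilde d(\tilde hx,\tilde hy),\tilde d(\tilde h^{-1}x,\tilde h^{-1}y)\}\ge\min\{\lambda\tilde d(x,y),\varepsilon_2\}.
\end{equation}

\subsection{The lift of the unstable continuum}

Fix $\varepsilon\in(0,\varepsilon_2)$ and take $A_0$ from Lemma~\ref{lem:unstable}. If $h$ has to be replaced by $h^{-1}$, replace $\tilde h$ and $\varphi$ by their inverses; the metric $\tilde d$ and the constants $\varepsilon_1,\varepsilon_2$ are unaffected. Fix $x_0\in p^{-1}(A_0)$ and let $A$ be the set of points of $p^{-1}(A_0)$ at $\tilde d$-distance less than $\varepsilon_1$ from $x_0$. Since $\operatorname{diam}A_0\le\varepsilon<\varepsilon_1$, the map $p|_A:A\to A_0$ is a homeomorphism, so $A$ is a nondegenerate continuum.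

We claim that $\tilde h^{-i}(A)$ has $\tilde d$-diameter at most $\varepsilon$ for all $i\ge0$. For $i=0$, two points $x,y\in A$ are near $x_0$ and have $d(px,py)\le\varepsilon<\varepsilon_1$, so they are near by \eqref{eq:trans} and $\tilde d(x,y)=d(px,py)$. If the claim holds for $i$, then \eqref{eq:unif} gives $\tilde d(\tilde h^{-i-1}x,\tilde h^{-i-1}y)<\varepsilon_1$, so this distance equals $d(h^{-i-1}px,h^{-i-1}py)\le\varepsilon$.

The iterates of $A$ are disjoint from their translates:
\begin{equation}\label{eq:disjoint}
\tilde h^n(A)\cap g\,\tilde h^n(A)=\emptyset\qquad(n\in\mathbb Z,\ 1\ne g\in F).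
\end{equation}
Indeed, if $\tilde h^nx=g\tilde h^ny$ with $x,y\in A$, then $h^npx=h^npy$, so $x=y$ and $g$ fixes a point. This is the form in which the injectivity of $h$ will meet planarity.

For $x,y\in A$ put $a_i(x,y)=\tilde d(\tilde h^ix,\tilde h^iy)$ and $\beta_n(x,y)=\sup_{i\le n}a_i(x,y)$. Each $\beta_n$ is symmetric and satisfies the triangle inequality.

\begin{lemma}\label{lem:past}
If $\beta_n(x,y)<\varepsilon_2$, then $a_{n-j}(x,y)\le\lambda^{-j}a_n(x,y)$ for all $j\ge0$; in particular $\beta_n(x,y)=a_n(x,y)$. For $n\ge0$ the function $\beta_n$ is continuous on $A\times A$.
\end{lemma}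

\begin{proof}
Let $x\ne y$. For $i<n$ the numbers $a_{i-1},a_i,a_{i+1}$ are less than $\varepsilon_2$, so \eqref{eq:E} gives $\max\{a_{i-1},a_{i+1}\}\ge\lambda a_i$, and Lemma~\ref{lem:seq} applies. Since $\beta_0\le\varepsilon<\varepsilon_2$ on $A\times A$, we get $\beta_0=a_0$, and so $\beta_n=\max_{0\le i\le n}a_i$ for $n\ge0$.
\end{proof}

\section{The fine tree and expansion}\label{sec:fine}

The metric $\tilde d$ is bounded and cannot record how long $\tilde h^n(A)$ becomes. We need a substitute for the line $\mathbb R$ of Section~\ref{sec:circle}: a space with unique geodesics whose small pieces correspond to small pieces of $\widetilde X$. The hypothesis $\dim X=1$ is used here, and only here: it provides a fine cover whose nerve is a graph, and the universal cover of a graph is a tree.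

\subsection{Construction}

Fix $\gamma\in(0,\varepsilon_2/2)$. Take a finite cover $\{U_u\}$ of $X$ by nonempty open sets of $d$-diameter less than $\gamma/2$ and Euclidean diameter less than $\eta/10$, each point lying in at most two members. Its nerve $G$ has a vertex $u$ for each member and an edge $uu'$ whenever $U_u\cap U_{u'}\ne\emptyset$. It is a finite graph, connected because $X$ is, and it has an edge because $\operatorname{diam}X\ge\varepsilon_0>\gamma$ by the first step in the proof of Lemma~\ref{lem:unstable}. A partition of unity $\{\chi_u\}$ with $\{\chi_u>0\}\subset U_u$ defines $r:X\to G$ by $r(x)=\sum_u\chi_u(x)u$. If $r(x)$ lies in the closed edge $uu'$, then $\chi_u(x)>0$ or $\chi_{u'}(x)>0$, so $x\in U_u\cup U_{u'}$, a set of $d$-diameter less than $\gamma$. Thus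
\begin{equation}\label{eq:edgeG}
\text{$r(x),r(y)$ in one closed edge of $G$}\ \Longrightarrow\ d(x,y)<\gamma .
\end{equation}
Let $\mu:G\to\mathbb R^2$ send each vertex $u$ to a point of $U_u$ and be linear on edges. Images of edges have length less than $\eta/5$, so $\mu(G)\subset P_0$. For $x\in X$ the point $\mu r(x)$ is a convex combination of points $\mu(u)$ with $x\in U_u$, so $|\mu r(x)-x|<\eta/10$. Since $G$ is an ANR, $r$ extends to a neighborhood of $X$. Fix one of the surfaces $P_m$, called $P_*$, on which $r$ is defined, which lies in the $\eta/5$-neighborhood of $X$, and on which $|\mu r(x)-x|<\eta/5$.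

Let $T$ be the universal cover of $G$, a tree with metric $\ell$, and let $\tilde r:\widetilde P_*\to T$ be a lift of $rp$. As in Lemma~\ref{lem:lift}, $\tilde r(gx)=\theta(g)\tilde r(x)$ for a homomorphism $\theta$ from $F$ to the deck group $\pi_1(G)$ of $T$. We call $T$ the \emph{fine tree}.

\begin{lemma}\label{lem:edge}
If $x,y\in\widetilde X$ and $\tilde rx,\tilde ry$ lie in one closed edge of $T$, then $\tilde d(x,y)<\gamma$. The homomorphism $\theta$ is injective.
\end{lemma}

\begin{proof}
The straight-line homotopy from the inclusion $P_*\subset P_0$ to $\mu r$ stays within $2\eta/5$ of $X$, so it runs in $P_0$. Lift it to a homotopy that starts at the inclusion $\widetilde P_*\subset\widetilde P_0$; its final map is a lift of $\mu rp$. If $\tilde\mu:T\to\widetilde P_0$ is a lift of $\mu$, then $\tilde\mu\tilde r$ is also a lift of $\mu rp$. As $\widetilde P_*$ is connected, after composing $\tilde\mu$ with a deck transformation the final map equals $\tilde\mu\tilde r$. So $x$ is joined to $y$ by a path made of the track of $x$, the $\tilde\mu$-image of $[\tilde rx,\tilde ry]$, and the reversed track of $y$. Its projection consists of three segments, of total length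 less than $\eta/10+\eta/5+\eta/10<\eta/2$. It therefore lies in the convex disc $B(px,\eta/2)\subset P_0$ and is homotopic there, with endpoints fixed, to the segment $[px,py]$. So $x,y$ are near, and \eqref{eq:edgeG} gives $\tilde d(x,y)=d(px,py)<\gamma$. If $\theta(g)=1$, take any $x\in\widetilde X$; then $\tilde r(gx)=\tilde r(x)$, so $gx$ and $x$ are near and have the same projection. Hence $gx=x$ and $g=1$.
\end{proof}

In the other direction, there is a constant $C_0\ge1$ with
\begin{equation}\label{eq:C0}
\tilde d(x,y)<\varepsilon_1\ \Longrightarrow\ \ell(\tilde rx,\tilde ry)\le C_0\qquad(x,y\in\widetilde X).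
\end{equation}
To see this, note that both sides are $F$-invariant, so we may take $x\in\mathcal K$. Then $y$ is the endpoint of the lift, starting at a point $x\in\mathcal K$, of a segment $t\mapsto px+t\mathbf v$ with $|\mathbf v|\le\eta$. The set of all such endpoints is a continuous image of $\mathcal K\times\{|\mathbf v|\le\eta\}$, so it is compact, and it contains $\mathcal K$. Its intersection with $\widetilde X$ is compact, and $C_0$ bounds the diameter of the $\tilde r$-image of this intersection.

For $n\ge0$ put
\[
\pi_n=\tilde r\tilde h^n|_A:A\to T,\qquad T_n=\pi_n(A),\qquad\ell_n(x,y)=\ell(\pi_nx,\pi_ny).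
\]
The set $T_n$ is compact and connected, hence convex.

\subsection{Close in the tree implies close in the past}

Lemma~\ref{lem:edge} says that points of $A$ whose images at time $n$ lie in one edge are close at time $n$. It does not say that they were close before: they might have moved apart and come back together. On the circle, monotonicity of $\tilde h$ excluded this. Here we identify the points of a fiber of $\pi_n$ that have always been close, observe that $\pi_n$ becomes locally injective on the quotient, and use the following fact. It fails for targets with loops: $[0,2]\to\mathbb R/\mathbb Z$ is locally injective and not injective.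

\begin{lemma}\label{lem:locinj}
Let $Q$ be a continuum and let $\pi:Q\to T$ be continuous and locally injective. Then $\pi$ is injective.
\end{lemma}

\begin{proof}
The set $\Sigma=\{(\kappa,\kappa')\in Q^2:\kappa\ne\kappa',\ \pi\kappa=\pi\kappa'\}$ is closed in $Q^2$, because local injectivity prevents its points from accumulating on the diagonal; so it is compact. Suppose $\Sigma\ne\emptyset$. If subcontinua $Y_\alpha$ form a chain with $\Sigma\cap Y_\alpha^2\ne\emptyset$, then their intersection $Y'$ is a continuum with $\Sigma\cap Y'^2\ne\emptyset$. By Zorn's lemma there is a subcontinuum $Y$ that is minimal among those on which $\pi$ is not injective.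

Fibers of $\pi$ are compact and discrete, hence finite. So $\pi(Y)$ is not a point, and it is a compact connected subset of $T$, that is, a nondegenerate finite tree. Let $o$ be an endpoint of it, let $Y\cap\pi^{-1}(o)=\{y_1,\dots,y_\nu\}$, and choose disjoint open neighborhoods $W_i$ of $y_i$ on which $\pi$ is injective. The compact set $\pi(Y\setminus\bigcup_iW_i)$ misses $o$. So for $t\in\pi(Y)\setminus\{o\}$ close to $o$, the arc $[t,o]$ is a proper subset of $\pi(Y)$, the set $(t,o]$ is open in $\pi(Y)$, and $N=Y\cap\pi^{-1}([t,o])$ is a proper closed subset of $Y$ contained in $\bigcup_iW_i$. The boundary of $N$ in $Y$ lies in $\pi^{-1}(t)$, since $Y\cap\pi^{-1}((t,o])$ is open in $Y$. Let $Y_i$ be the component of $y_i$ in $N$. It lies in $W_i$, and by boundary bumping it contains a point $t_i$ over $t$, so $\pi(Y_i)=[t,o]$. As $\pi$ is injective on $N\cap W_i\supset Y_i$, we get $Y_i=N\cap W_i$, and $O_1=Y_1\setminus\{t_1\}=Y\cap W_1\cap\pi^{-1}((t,o])$ is a nonempty open subset of $Y$.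

The closed set $Y\setminus O_1$ is connected: if it were a disjoint union of nonempty closed sets $B\ni t_1$ and $B'$, then $Y$ would be the disjoint union of the closed sets $B\cup Y_1$ and $B'$. So $Y\setminus O_1$ is a proper subcontinuum, and $\pi$ is injective on it by minimality. If $\nu\ge2$, it contains the distinct points $t_1,t_2$ over $t$, a contradiction. If $\nu=1$, then $O_1=Y\cap\pi^{-1}((t,o])$, so $O_1$ and $Y\setminus O_1$ have disjoint images; as $\pi$ is injective on both, it is injective on $Y$, again a contradiction.
\end{proof}

\begin{lemma}\label{lem:eff}
If $x,y\in A$, $n\ge0$, and $\pi_nx,\pi_ny$ lie in one closed edge of $T$, then $a_{n-j}(x,y)<\lambda^{-j}\gamma$ for all $j\ge0$.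
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:edge} and~\ref{lem:past}, every pair $z,z'\in A$ with $\pi_nz,\pi_nz'$ in one closed edge has $a_n(z,z')<\gamma$, and hence
\begin{equation}\label{eq:gap}
\beta_n(z,z')<\gamma\qquad\text{or}\qquad\beta_n(z,z')\ge\varepsilon_2 .
\end{equation}
By Lemma~\ref{lem:past} it suffices to show that the first alternative holds for $x,y$.

\emph{Points in one fiber.} Let $\mathcal R=\{(z,z')\in A^2:\pi_nz=\pi_nz'\}$ and $\mathcal E=\{(z,z')\in\mathcal R:\beta_n(z,z')<\varepsilon_2\}$. By \eqref{eq:gap}, $\mathcal E=\mathcal R\cap\{\beta_n\le\gamma\}$, so $\mathcal E$ is both open and closed in $\mathcal R$. It is an equivalence relation: if $(z,z'),(z',z'')\in\mathcal E$, then $\beta_n(z,z'')<2\gamma<\varepsilon_2$. Since $\mathcal E$ is closed, $Q=A/\mathcal E$ is a continuum, and $\pi_n$ induces a continuous map $\hat\pi:Q\to T$. If $\hat\pi$ were not locally injective at $\kappa\in Q$, there would be $\kappa_i\ne\kappa_i'$, both converging to $\kappa$, with $\hat\pi\kappa_i=\hat\pi\kappa_i'$. Representatives $(z_i,z_i')\in\mathcal R\setminus\mathcal E$ would have a subsequence converging to a pair $(z,z')$ with both points in the class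 $\kappa$, so $(z,z')\in\mathcal E$; this is impossible because $\mathcal E$ is open in $\mathcal R$. By Lemma~\ref{lem:locinj}, $\hat\pi$ is injective, that is, $\mathcal R=\mathcal E$. So $\beta_n(z,z')<\gamma$ whenever $\pi_nz=\pi_nz'$.

\emph{Points over one edge.} Let $J$ be the intersection of $T_n$ with the given closed edge; it is an interval containing $\pi_nx$ and $\pi_ny$. By \eqref{eq:gap}, $\pi_n^{-1}(J)$ is the union of the compact sets
\[
A_1=\{z\in\pi_n^{-1}(J):\beta_n(x,z)\le\gamma\},\qquad A_2=\{z\in\pi_n^{-1}(J):\beta_n(x,z)\ge\varepsilon_2\}.
\]
If $z\in A_1$ and $\pi_nz'=\pi_nz$, then $\beta_n(x,z')<2\gamma<\varepsilon_2$, so $z'\notin A_2$. Hence $J$ is the disjoint union of the compact sets $\pi_n(A_1)\ni\pi_nx$ and $\pi_n(A_2)$. Since $J$ is connected, $A_2=\emptyset$, and $\beta_n(x,y)<\varepsilon_2$.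
\end{proof}

\subsection{Chains and expansion}

Chains replace the cutting of an interval into short pieces. Let $x,y\in A$ and $m\ge0$. An \emph{$m$-chain} from $x$ to $y$ is a sequence $x=z_0,z_1,\dots,z_L=y$ in $A$ such that the points $\pi_mz_i$ lie in order on $[\pi_mx,\pi_my]$ and consecutive ones lie in a common closed edge. By Lemma~\ref{lem:eff},
\begin{equation}\label{eq:chain}
a_{m-j}(z_i,z_{i+1})<\lambda^{-j}\gamma\qquad(j\ge0).
\end{equation}
The geodesic $[\pi_mx,\pi_my]$ lies in the convex set $T_m=\pi_m(A)$, and it has at most $\ell_m(x,y)+1$ vertices in its interior. Choosing one point of $A$ over each of them gives an $m$-chain with $L\le\ell_m(x,y)+2$. Any point $u\in A$ with $\pi_mu\in[\pi_mx,\pi_my]$ can be inserted at its place in the order, and the result is an $m$-chain through $u$.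

\begin{proposition}\label{prop:exp}
\begin{enumerate}
\item[(a)] If $x\ne y$ in $A$, then $\ell_n(x,y)\to\infty$ as $n\to\infty$.
\item[(b)] For every $\kappa>0$ there are $q\ge1$ and $C_1\ge0$ such that $\ell_{n+q}(x,y)\ge\kappa\,\ell_n(x,y)-C_1$ for all $x,y\in A$ and $n\ge0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) An $n$-chain with $L\le\ell_n+2$ steps and \eqref{eq:chain} with $j=n$ give $0<a_0(x,y)\le(\ell_n(x,y)+2)\gamma\lambda^{-n}$.

(b) Choose $q$ with $b=\lfloor\lambda^q\rfloor\ge\max\{1,\kappa C_0\}$. Take an $(n+q)$-chain with $L\le\ell_{n+q}+2$ steps and group the steps into at most $L/b+1$ blocks of at most $b$ consecutive steps. By \eqref{eq:chain} with $j=q$, the ends $z,z'$ of a block have $a_n(z,z')<b\lambda^{-q}\gamma\le\gamma<\varepsilon_1$, so $\ell_n(z,z')\le C_0$ by \eqref{eq:C0}. Hence $\ell_n\le C_0\bigl((\ell_{n+q}+2)/b+1\bigr)$, that is, $\ell_{n+q}\ge(b/C_0)\ell_n-b-2$.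
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $N=1$]
Here $F$ is trivial and $\widetilde X$ is compact, so $\ell_n\le\operatorname{diam}\tilde r(\widetilde X)$ for all $n$. This contradicts Proposition~\ref{prop:exp}(a).
\end{proof}

\section{The coarse tree}\label{sec:coarse}

Let $N\in\{2,3\}$. The fine tree measures expansion but has forgotten the plane. We introduce a second tree $S$, which records how a set passes through the pieces of a fixed cutting of $P_0$ into discs, and we compare the two trees through the action of $F$.

\subsection{Tiles and seams}

\emph{The case $N=3$.} The surface $P_0$ is a pair of pants, the double of a hexagon along three alternate sides. So there are disjoint arcs $\sigma_1,\sigma_2,\sigma_3$ joining boundary curves, which cut $P_0$ into two closed hexagons, called \emph{front} and \emph{back}. Name the boundary curves $\partial_{12},\partial_{13},\partial_{23}$, with $\partial_{ij}=\partial_{ji}$, so that $\sigma_i$ joins $\partial_{ij}$ to $\partial_{ik}$ whenever $\{i,j,k\}=\{1,2,3\}$. The sides of each hexagon are, in cyclic order, $\sigma_1$, an arc of $\partial_{12}$, $\sigma_2$, an arc of $\partial_{23}$, $\sigma_3$,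 an arc of $\partial_{13}$. The hexagons lift homeomorphically to $\widetilde P_0$. Their lifts are the \emph{tiles}, and the lifts of the $\sigma_i$ are the \emph{seams}. Let $\Theta$ be the graph with two vertices, front and back, joined by three edges labeled $1,2,3$.

\emph{The case $N=2$.} The surface $P_0$ is an annulus. Cut it along one arc joining the two boundary curves. The seams are the lifts of this arc, the tiles are the closures of the components of the complement of the seams, and $\Theta$ is the graph with one vertex and one loop.

In both cases the tiles are closed discs that form a locally finite cover of $\widetilde P_0$; seams are disjoint, each seam lies in exactly two tiles, and a point lies in two tiles only if it is on a seam. Let $S$ be the graph whose vertices are the tiles and whose edges are the seams. It is a connected covering of $\Theta$ with deck group $F$. Collapsing product neighborhoods of the cutting arcs onto the edges of $\Theta$, and the remaining discs onto its vertices, gives a map $P_0\to\Theta$ that is an isomorphism on fundamental groups by van Kampen's theorem. So $S$ is the universal cover of $\Theta$: a tree, which we call the \emph{coarse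 tree}, with metric $d_S$. We use the same letter for a tile and a vertex, and for a seam and an edge. Two distinct tiles meet in one seam if they are adjacent in $S$ and are disjoint otherwise. Consequently, the unions of the tiles on the two sides of an edge $e$ are closed sets that cover $\widetilde P_0$ and meet exactly in the seam $e$. Thus
\begin{equation}\label{eq:sep}
\text{a connected set that meets tiles on both sides of an edge $e$ meets the seam $e$.}
\end{equation}

For $N=2$, $S$ is a line; we identify its vertices with $\mathbb Z$ so that $F=\mathbb Z$ acts by addition. For $N=3$, $S$ is trivalent. Its vertices are colored front and back, adjacent vertices having different colors, and the three edges at each vertex carry the labels $1,2,3$. The group $F$ preserves colors and labels, and it acts simply transitively on the front vertices, on the back vertices, and on the edges of each label. In particular a nontrivial element fixes no vertex and inverts no edge, so it is hyperbolic, and its translation length is even because colors are preserved.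

For $x\in\widetilde P_0$ let $v(x)$ be the tile containing $x$ if $x$ is not on a seam. If $x$ is on a seam, let $v(x)$ be the front tile at that seam when $N=3$, and the tile with the larger number when $N=2$. Then $v(gx)=gv(x)$, and every tile containing $x$ is at distance at most $1$ from $v(x)$. Put $v_n=v\tilde h^n|_A$.

\subsection{Comparison of the two trees}

Let $T'=\tilde r(\widetilde P_*)$. It is connected, hence convex, and $\theta(F)$-invariant. It is the union of the $\theta(F)$-translates of the image of a compact set; these form a locally finite family because $\pi_1(G)$ acts properly on $T$ and $\theta$ is injective. So $T'$ is a closed subtree, on which $F$ acts through $\theta$ properly and cocompactly. Fix $t_0\in T'$, a vertex $V_0$ of $S$ and a word length $|\cdot|$ on $F$. For $x\in g\mathcal K$ the distances $\ell(\tilde rx,\theta(g)t_0)$ and $d_S(v(x),gV_0)$ are bounded independently of $g$ and $x$, by equivariance and because $\mathcal K$ is compact and meets finitely many tiles. So for $x\in g\mathcal K$ and $y\in g'\mathcal K$, the Milnor--\v{S}varc lemma shows that both $\ell(\tilde rx,\tilde ry)$ and $d_S(vx,vy)$ are comparable to $|g^{-1}g'|$.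 Hence there is $M\ge1$ with
\begin{equation}\label{eq:M}
M^{-1}\ell(\tilde rx,\tilde ry)-M\ \le\ d_S(vx,vy)\ \le\ M\,\ell(\tilde rx,\tilde ry)+M\qquad(x,y\in\widetilde X).
\end{equation}
Let $q$ and $C_1$ be as in Proposition~\ref{prop:exp}(b) for $\kappa=3M^2$, and put
\[
f=\tilde h^q,\qquad\psi=\varphi^q\in\operatorname{Aut}(F),\qquad\text{so that}\quad f(gx)=\psi(g)f(x).
\]
With $C_2=4M+C_1/M$, for all $x,y\in A$ and $n\ge0$,
\begin{align}
\ell_{n+q}(x,y)&\ge3\,\ell_n(x,y)-C_1,\label{eq:expT}\\
d_S(v_{n+q}x,v_{n+q}y)&\ge3\,d_S(v_nx,v_ny)-C_2.\label{eq:expS}
\end{align}
The first holds because $3M^2\ge3$. For the second, \eqref{eq:M} shows that the left side is at least $M^{-1}\ell_{n+q}-M\ge3M\ell_n-C_1/M-M$, and that $M\ell_n\ge d_S(v_nx,v_ny)-M$. Also, by Proposition~\ref{prop:exp}(a) and \eqref{eq:M},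
\begin{equation}\label{eq:infS}
d_S(v_nx,v_ny)\to\infty\quad\text{as }n\to\infty,\text{ for }x\ne y\text{ in }A.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $N=2$]
The automorphism $\psi$ of $\mathbb Z$ is multiplication by $\sigma=\pm1$. The function $x\mapsto v(fx)-\sigma v(x)$ on $\widetilde X$ is $F$-invariant, since $v(f(gx))=\sigma g+v(fx)$ and $v(gx)=g+v(x)$. It is bounded on $\mathcal K$, because $\mathcal K$ and $f(\mathcal K)$ meet finitely many tiles; so it is bounded in absolute value by some $B$. Thus $d_S(v_{n+q}x,v_{n+q}y)\le d_S(v_nx,v_ny)+2B$, and \eqref{eq:expS} gives $2d_S(v_nx,v_ny)\le2B+C_2$ for all $n\ge0$. This contradicts \eqref{eq:infS}.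
\end{proof}

\section{Thin subcontinua along geodesics}\label{sec:thin}

From now on $N=3$. To use planarity we want, for $x,y\in A$, a connected subset of $\tilde h^n(A)$ that joins $\tilde h^nx$ to $\tilde h^ny$ and stays near the geodesic $[v_nx,v_ny]$. The whole set $\tilde h^n(A)$ may branch far away from this geodesic, $A$ need not contain arcs, and there is no reason for $\pi_n^{-1}([\pi_nx,\pi_ny])$ to be connected. We obtain the connected set as a limit of $m$-chains with $m\to\infty$, whose steps tend to zero. For this we must know that a point lying between $x$ and $y$ at a late time $m$ was almost between them at time $n$.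

For $x\in g\mathcal K$ the point $\tilde rf(x)\in T'$ is at bounded distance from $\theta(\psi(g))t_0$. The automorphisms $\psi^{\pm1}$ multiply word length by at most a constant, so $|\psi(g)^{-1}\psi(g')|$ is comparable to $|g^{-1}g'|$. As in the proof of \eqref{eq:M}, there is $C\ge1$ such that, for both maps $\xi=v:\widetilde X\to S$ and $\xi=\tilde rf:\widetilde X\to T$,
\begin{equation}\label{eq:C}
C^{-1}\ell(\tilde rx,\tilde ry)-C\ \le\ \operatorname{dist}(\xi x,\xi y)\ \le\ C\,\ell(\tilde rx,\tilde ry)+C\qquad(x,y\in\widetilde X),
\end{equation}
where $\operatorname{dist}$ is the metric of the target tree. Such maps send chains close to geodesics.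

\begin{lemma}\label{lem:morse}
Let $D_1=5C^3+3C$, let $\xi$ be $v$ or $\tilde rf$, and let $z_0,\dots,z_L$ be an $n$-chain. Put $x_i=\tilde h^nz_i$. Then $\operatorname{dist}(\xi x_i,[\xi x_0,\xi x_L])\le D_1$ for all $i$.
\end{lemma}

\begin{proof}
Let $w$ be the center of $\xi x_0,\xi x_i,\xi x_L$. The points $\tilde rx_l=\pi_nz_l$ lie in order on a geodesic with consecutive distances at most $1$, so consecutive points $\xi x_l$ are at most $2C$ apart by \eqref{eq:C}. The concatenation of the geodesics $[\xi x_l,\xi x_{l+1}]$ with $l<i$ is a path from $\xi x_0$ to $\xi x_i$, so it passes through $w$; the concatenation of those with $l\ge i$ passes through $w$ as well. Hence there are $a\le i\le b$ with $\xi x_a$ and $\xi x_b$ within $2C$ of $w$. By \eqref{eq:C}, $\ell(\tilde rx_a,\tilde rx_b)\le C(4C+C)=5C^2$, and so $\ell(\tilde rx_a,\tilde rx_i)\le5C^2$ by the order. Then $\operatorname{dist}(\xi x_i,w)\le\operatorname{dist}(\xi x_i,\xi x_a)+2C\le5C^3+C+2C$.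
\end{proof}

The next lemma says that a branch longer than a fixed constant is expanded, and so never disappears.

\begin{lemma}\label{lem:mono}
Let $D_2=(C_1+3D_1)/2$. If $x,y,u\in A$, $n\ge0$, $m\in n+q\mathbb Z_{\ge0}$ and $\pi_mu\in[\pi_mx,\pi_my]$, then $\ell(\pi_nu,[\pi_nx,\pi_ny])\le D_2$.
\end{lemma}

\begin{proof}
Fix $x,y,u$ and put $t_n=\ell(\pi_nu,[\pi_nx,\pi_ny])$ for $n\ge0$. We show that
\begin{equation}\label{eq:t}
t_{n+q}\ge3t_n-2D_2 .
\end{equation}
The center of $\pi_nx,\pi_ny,\pi_nu$ lies in the convex set $T_n$, so it equals $\pi_nz$ for some $z\in A$, and $t_n=\ell_n(u,z)$. Write $u^*,x^*,y^*,z^*$ for the images of $u,x,y,z$ under $\pi_{n+q}=\tilde rf\tilde h^n|_A$. There are $n$-chains through $z$ from $u$ to $x$ and from $u$ to $y$. Lemma~\ref{lem:morse} with $\xi=\tilde rf$ gives points $z'\in[u^*,x^*]$ and $z''\in[u^*,y^*]$ within $D_1$ of $z^*$. Let $w$ be the center of $u^*,x^*,y^*$, so that $t_{n+q}=\ell(u^*,w)$. If $z'\in[u^*,w]$, then $\ell(u^*,w)\ge\ell(u^*,z')\ge\ell(u^*,z^*)-D_1$. If $z'\in[w,x^*]$, then $w\in[z',z'']$, because $z''$ lies on $[w,u^*]$ or on $[w,y^*]$; so $\ell(z',w)\le2D_1$ and $\ell(u^*,w)=\ell(u^*,z')-\ell(z',w)\ge\ell(u^*,z^*)-3D_1$.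 In both cases \eqref{eq:expT} gives $t_{n+q}\ge\ell_{n+q}(u,z)-3D_1\ge3t_n-C_1-3D_1$, which is \eqref{eq:t}.

If $t_n>D_2$, then $t_{n+q}>t_n>D_2$ by \eqref{eq:t}, and inductively $t_m>D_2>0$ for all $m\in n+q\mathbb Z_{\ge0}$; so $\pi_mu\notin[\pi_mx,\pi_my]$ for these $m$.
\end{proof}

\begin{proposition}\label{prop:thin}
Let $D_3=CD_2+C+D_1$. For all $x,y\in A$ and $n\ge0$ there is a continuum $I\subset A$ containing $x$ and $y$ with $d_S(v_nu,[v_nx,v_ny])\le D_3$ for all $u\in I$.
\end{proposition}

\begin{proof}
For $m\in n+q\mathbb Z_{\ge0}$ let $Z_m\subset A$ be the set of points of an $m$-chain from $x$ to $y$. By \eqref{eq:chain} its steps have $\tilde d$-length less than $\lambda^{-m}\gamma$, and by Lemma~\ref{lem:mono} the set $\pi_n(Z_m)$ lies in the closed $D_2$-neighborhood of $[\pi_nx,\pi_ny]$. Let $I$ be the Hausdorff limit of a subsequence of the $Z_m$ with $m\to\infty$. Then $x,y\in I$, and $\pi_n(I)$ lies in the same closed neighborhood. Suppose that $I$ is a disjoint union of nonempty compact sets $B,B'$ at distance $3\delta>0$. For large $m$ in the subsequence, $Z_m$ lies in the $\delta$-neighborhood of $I$ and meets the $\delta$-neighborhoods of both $B$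 and $B'$, so some step of the chain has length at least $\delta$; this is impossible once $\lambda^{-m}\gamma<\delta$. So $I$ is a continuum.

Let $u\in I$. Since $[\pi_nx,\pi_ny]\subset T_n$, there is $u'\in A$ with $\pi_nu'\in[\pi_nx,\pi_ny]$ and $\ell_n(u,u')\le D_2$. Then $d_S(v_nu,v_nu')\le CD_2+C$ by \eqref{eq:C}, and Lemma~\ref{lem:morse} with $\xi=v$, applied to an $n$-chain from $x$ to $y$ through $u'$, gives $d_S(v_nu',[v_nx,v_ny])\le D_1$.
\end{proof}

\section{Switches and planarity}\label{sec:planar}

\subsection{Turns, switches and lines}

A geodesic in $S$ reads a sequence of labels in which adjacent labels differ. Read labels modulo $3$. Suppose that an oriented geodesic enters a vertex through an edge labeled $a$ and leaves through an edge labeled $b=a\pm1$. We say that it turns \emph{right} (R) there if the vertex is front and $b=a+1$, or the vertex is back and $b=a-1$; otherwise it turns \emph{left} (L). The names describe the picture in which the seams of a front tile are in counterclockwise order $1,2,3$, so that those of a back tile are in clockwise order; only the combinatorial definition is used.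

Let $e$ be an edge of a geodesic $\Gamma$, labeled $i$, with two neighboring edges in $\Gamma$: a predecessor labeled $a$ and a successor labeled $b$, where $a,b\in\{i-1,i+1\}$. If $e$ runs from front to back, the turn before $e$ is right exactly when $a=i-1$, and the turn after $e$ is right exactly when $b=i-1$. If $e$ runs from back to front, the conditions are $a=i+1$ and $b=i+1$. So the two turns agree if and only if $a=b$. We call $e$ a \emph{switch} of $\Gamma$ if $a\ne b$, that is, if $e$ and its two neighbors carry three distinct labels. Its \emph{type} is the pair of turns, RL or LR. The conditions above show: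
\begin{itemize}
\item type RL means that the neighbor at the front end of $e$ is labeled $i-1$ and the neighbor at the back end is labeled $i+1$;
\item type LR means that the neighbor at the front end is labeled $i+1$ and the neighbor at the back end is labeled $i-1$.
\end{itemize}
In particular the type does not depend on the orientation of $\Gamma$, and $F$ preserves switches and types. Between consecutive switches the direction of turning does not change, so \emph{consecutive switches of a geodesic have opposite types}.

For $i\ne j$, an \emph{$\{i,j\}$-line} is a bi-infinite geodesic whose labels alternate between $i$ and $j$; its tiles are those along one lift of the boundary curve $\partial_{ij}$. Each vertex lies on exactly one $\{i,j\}$-line, a geodesic segment with labels alternating between $i$ and $j$ lies on such a line, and a bi-infinite geodesic without switches is such a line for some $i,j$.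

\begin{lemma}\label{lem:lines}
For every $\{i,j\}$-line there is an element $c\in F$ that translates it by $2$ in a prescribed direction. No element of $F$ with translation length $2$ is of the form $g^t$ with $g\in F$ and $|t|\ge2$.
\end{lemma}

\begin{proof}
Let $H_0,H_1,H_2,H_3$ be consecutive vertices on the line in the prescribed direction, and let $c\in F$ take $H_0$ to $H_2$, which has the same color. Since $c$ preserves labels, it maps the $\{i,j\}$-line through $H_0$ to the one through $H_2$, which is the same line, and it maps the edge $H_0H_1$ to the edge at $H_2$ with the same label, which is $H_2H_3$. So $c$ translates the line by $2$. If $g\ne1$ and $|t|\ge2$, then $\tau(g^t)=|t|\tau(g)\ge4$.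
\end{proof}

\begin{example}
In a geodesic with labels $1,2,3,1,2,3$ all four interior edges are switches. Their labels are $2,3,1,2$ and their types alternate, so the two switches labeled $2$ have opposite types. Move the second onto the first by an element $g\in F$. The geodesic and its translate then share one edge and leave it on alternating sides, as in Figure~\ref{fig:cross}. A connected set that follows the geodesic exactly must therefore meet its $g$-translate, which \eqref{eq:disjoint} forbids for subsets of $\tilde h^n(A)$. Lemma~\ref{lem:type} makes this precise for sets that follow the geodesic only up to the error $D_3$.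
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (0,0.75)--(-1.3,1.5) (-2.6,0.75)--(-2.6,-0.75) (-1.3,-1.5)--(0,-0.75);
\draw (0,0.75)--(1.3,1.5) (2.6,0.75)--(2.6,-0.75) (1.3,-1.5)--(0,-0.75);
\draw[line width=1.8pt] (0,0.75)--(0,-0.75) (-1.3,1.5)--(-2.6,0.75) (-2.6,-0.75)--(-1.3,-1.5) (1.3,1.5)--(2.6,0.75) (2.6,-0.75)--(1.3,-1.5);
\draw (-2.4,1.9) .. controls (-1.5,0.3) and (1.5,-0.3) .. (2.4,-1.9);
\draw[dashed] (-2.4,-1.9) .. controls (-1.5,-0.3) and (1.5,0.3) .. (2.4,1.9);
\node[above] at (0,0.8) {$a$}; \node[below] at (0,-0.8) {$b$}; \node[right] at (0,0.5) {$e$};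
\node at (-2.1,0) {$H^+$}; \node at (2.1,0) {$H^-$};
\node at (-1.6,1.65) {$e_j^+$}; \node at (-1.6,-1.7) {$e_k^+$}; \node at (1.6,1.65) {$e_j^-$}; \node at (1.6,-1.7) {$e_k^-$};
\node[left] at (-2.4,1.9) {to $\alpha^+$}; \node[right] at (2.4,-1.9) {to $\alpha^-$};
\node[left] at (-2.4,-1.9) {to $\beta^+$}; \node[right] at (2.4,1.9) {to $\beta^-$};
\end{tikzpicture}
\caption{The front tile $H^+$ and the back tile $H^-$ at a seam $e$ labeled $i$. Thick sides are seams, thin sides lie over boundary curves of the pair of pants. Two geodesics of the dual tree that have $e$ as a switch of opposite types leave through $e_j^+,e_k^-$ (solid) and $e_k^+,e_j^-$ (dashed). These pairs alternate around the disc $H^+\cup H^-$, so connected sets that follow the two geodesics intersect.}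
\label{fig:cross}
\end{figure}

\subsection{The crossing argument}

\begin{lemma}\label{lem:cross}
Let $Z$ be a closed disc, let $\alpha^+,\beta^+,\alpha^-,\beta^-$ be disjoint arcs in $\partial Z$ in this cyclic order, and let $L,L'\subset Z$ be continua such that $L$ meets $\alpha^+$ and $\alpha^-$, and $L'$ meets $\beta^+$ and $\beta^-$. Then $L\cap L'\ne\emptyset$.
\end{lemma}

\begin{proof}
Take $Z$ to be a round disc in the plane, and suppose $L\cap L'=\emptyset$. For small $\delta$ the $\delta$-neighborhoods of $L$ and $L'$ in $Z$ are disjoint. Each is a connected union of convex relatively open subsets of $Z$, so it is arcwise connected. Hence there are disjoint arcs in $Z$, one joining a point of $\alpha^+$ to a point of $\alpha^-$ and one joining a point of $\beta^+$ to a point of $\beta^-$. Extend them radially from their endpoints to a larger concentric circle. The four new endpoints and $\infty$, joined by these two arcs, by the four arcs of the larger circle and by four rays to $\infty$, form an embedding in $S^2$ of the complete graph on five vertices, which is not planar.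
\end{proof}

Fix an integer $R>D_3+2$. An edge of a finite geodesic is \emph{deep} if at least $R$ edges of the geodesic lie on each side of it. The margin $R$ absorbs the error $D_3$ in Proposition~\ref{prop:thin}.

\begin{lemma}\label{lem:type}
Let $x,y\in A$, $n\ge0$ and $\Gamma=[v_nx,v_ny]$. Any two deep switches of $\Gamma$ with the same label have the same type.
\end{lemma}

\begin{proof}
Suppose that $e,e'$ are deep switches labeled $i$ of opposite types. Let $j$ and $k$ be the labels of the neighbors of $e$ at its front and back ends; for $e'$ they are $k$ and $j$. Let $g\in F$ satisfy $ge'=e$; then $g\ne1$. Take $I$ from Proposition~\ref{prop:thin} and put $J=\tilde h^n(I)$, $J'=gJ$, $\Gamma'=g\Gamma$. By \eqref{eq:disjoint}, $J\cap J'=\emptyset$. Let $H^+,H^-$ be the front and back tiles at $e$, and let $e_j^\pm,e_k^\pm$ be their other seams, with labels as in the subscripts. Then $\Gamma$ passes through $e_j^+,e,e_k^-$ and $\Gamma'$ passes through $e_k^+,e,e_j^-$, and $e$ is deep in both. Let $\alpha^+,\alpha^-$ be the $R$-th edges of $\Gamma$ counted from $e$ on the front and back side, so that $e_j^+$ and $e_k^-$ are the first, and let $\beta^+,\beta^-$ be the corresponding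 edges of $\Gamma'$. The four edges lie in the four different branches of $S$ that begin with $e_j^+$, $e_k^-$, $e_k^+$, $e_j^-$.

\emph{$J$ misses $\beta^\pm$ and $J'$ misses $\alpha^\pm$.} Every tile that meets $J$ is within $D_3+1$ of $\Gamma$. The two tiles at $\beta^\pm$ are at distance $R-1$ and $R$ from $H^\pm$, in a branch that $\Gamma$ does not enter, so their distance from $\Gamma$ is at least $R-1>D_3+1$. Hence $J$ misses the seams $\beta^\pm$. By equivariance of $v$, every tile that meets $J'$ is within $D_3+1$ of $\Gamma'$, and the same count shows that $J'$ misses $\alpha^\pm$.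

\emph{The disc.} Take a finite subtree of $S$ that contains $\Gamma\cup\Gamma'$ and every tile that meets the compact set $J\cup J'$, and let $\Delta$ be the union of its tiles. Remove the edges $\alpha^\pm,\beta^\pm$ from the subtree. Since they lie in different branches, five components remain: a central one containing $e$, and one beyond each of the four edges. Let $Z$ be the union of the tiles of the central component, and call the unions of the tiles of the other four the \emph{outer pieces}. Only adjacent tiles meet, so the outer pieces are pairwise disjoint and each meets $Z$ exactly in its seam. The union of the tiles of a finite subtree is a closed disc, by induction: a leaf tile meets the union of the others in one seam, which is a boundary arc of both discs. So $Z$ is a closed disc with $\alpha^\pm,\beta^\pm\subset\partial Z$. The end tiles of $\Gamma$ contain the points $\tilde h^nx,\tilde h^ny\in J$, and they lie one in the outer piece at $\alpha^+$ and one in the outer piece at $\alpha^-$. In the same way $J'$ meets the outer pieces at $\beta^+$ and $\beta^-$.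

\emph{The cyclic order.} Let $a$ and $b$ be the ends of the seam $e$ that lie over $\partial_{ij}$ and $\partial_{ik}$. Going around $\partial H^+$ from $a$ away from $e$, one meets an arc over $\partial_{ij}$, then $e_j^+$, an arc over $\partial_{jk}$, then $e_k^+$, an arc over $\partial_{ik}$, and then $b$. The same holds in $H^-$ with $e_j^-,e_k^-$. So going from $a$ to $b$ around $H^+$ and back from $b$ to $a$ around $H^-$, the cyclic order on the boundary of $H^+\cup H^-$ is $e_j^+,e_k^+,e_k^-,e_j^-$. The disc $Z$ arises from $H^+\cup H^-$ by attaching four disjoint discs along these four arcs, namely the unions of the tiles of $Z$ in the four branches (nonempty since $R\ge2$), and these discs carry $\alpha^+,\beta^+,\alpha^-,\beta^-$, respectively, on their boundaries. Attaching a disc along an arc replaces that arc by the complementary boundary arc of the attached disc. So the cyclic order on $\partial Z$ is $\alpha^+,\beta^+,\alpha^-,\beta^-$.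

\emph{Conclusion.} By Tietze's theorem each outer piece retracts onto its seam; with the identity on $Z$, this gives a retraction $\rho:\Delta\to Z$. The connected set $J$ misses $\beta^+$ and meets a tile on the side of $\beta^+$ that contains $e$, so by \eqref{eq:sep} it misses the outer piece at $\beta^+$; the same holds for $\beta^-$. Hence $\rho(J)$ is a continuum that misses $\beta^\pm$ and meets $\alpha^+$ and $\alpha^-$. Symmetrically, $\rho(J')$ is a continuum that misses $\alpha^\pm$ and meets $\beta^+$ and $\beta^-$. By Lemma~\ref{lem:cross} there is a point $\zeta\in\rho(J)\cap\rho(J')$. It lies on none of the four seams, so $\rho^{-1}(\zeta)=\{\zeta\}$ and $\zeta\in J\cap J'$, a contradiction.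
\end{proof}

\begin{proposition}\label{prop:three}
Let $x,y\in A$ and $n\ge0$. The geodesic $[v_nx,v_ny]$ has at most three deep switches.
\end{proposition}

\begin{proof}
Orient the geodesic. The deep edges form an interval, so consecutive deep switches are consecutive switches; they have opposite types, and by Lemma~\ref{lem:type} they have different labels. Let a deep switch have label $b$, predecessor labeled $a$ and successor labeled $c$, where $\{a,b,c\}=\{1,2,3\}$; record this as $(a,b,c)$. The edges strictly between it and the next deep switch are not switches, so from the first switch up to the second the labels alternate $b,c,b,c,\dots$. The label of the second switch is not $b$, so it is $c$; its predecessor is labeled $b$, and its successor carries the third label $a$. Thus $(a,b,c)$ is followed by $(b,c,a)$, then by $(c,a,b)$, then by $(a,b,c)$. A fourth deep switch would have the same label as the first, while the type has changed three times. This contradicts Lemma~\ref{lem:type}.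
\end{proof}

This is where $N=3$ enters: with three labels, the label after a switch is forced, and the cycle of labels has odd length while the types have period two.

\section{The case of three complementary domains}\label{sec:end}

By Proposition~\ref{prop:three}, a long geodesic $[v_nx,v_ny]$ consists, apart from bounded ends, of at most four stretches along lines. A stretch of length $2s$ corresponds to a power $c^s$ of a boundary element, and $f$ turns it into $\psi(c)^s$. Proposition~\ref{prop:three} applies at time $n+q$ as well; this will force the axis of $\psi(c)$ to be a line, and then $\tau(\psi(c))=2$ because $\psi$ is an automorphism. So the length stays near $2s$, while \eqref{eq:expS} demands $6s$.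

\begin{proof}[Proof of Theorem~\ref{thm:main} for $N=3$]
\emph{Constants.} Fix a front tile $H^*$. Let $\mathcal C\subset F$ be the set of the six elements that translate one of the three lines through $H^*$ by $2$ in one of the two directions (Lemma~\ref{lem:lines}). The compact set $f(H^*\cap\widetilde X)$ meets finitely many tiles; call this set of tiles $\mathcal V$. For $c\in\mathcal C$ the element $\psi(c)$ is nontrivial, hence hyperbolic. Let $B$ bound the diameter of $\mathcal V$ and the distances from the vertices in $\mathcal V$ to the axes of the six elements $\psi(c)$. Fix an integer $s$ with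
\begin{equation}\label{eq:s}
2(s-4)\ge B+2R\qquad\text{and}\qquad4s>C_2+3B .
\end{equation}

\emph{A long spiral.} Fix $x\ne y$ in $A$ and let $\Gamma_n=[v_nx,v_ny]$, of length $|\Gamma_n|$. The $|\Gamma_n|-2R$ deep edges form an interval with at most three switches, so there is a run of at least $(|\Gamma_n|-2R-3)/4$ consecutive edges none of which is a switch, and the labels in this run alternate between two values $i,j$. By \eqref{eq:infS} we can choose $n$ so that the run has at least $2s+1$ edges. Then $\Gamma_n$ contains consecutive vertices $H_0,\dots,H_{2s}$ of an $\{i,j\}$-line with $H_0$, and hence $H_{2s}$, front. The connected set $\tilde h^n(A)$ meets both end tiles of $\Gamma_n$, so by \eqref{eq:sep} it meets every seam of $\Gamma_n$, and hence every tile of $\Gamma_n$. Choose $x',y'\in A$ with $y_1=\tilde h^nx'\in H_0$ and $y_2=\tilde h^ny'\in H_{2s}$. A point of a front tile $H$ has $v=H$, whether or not it is on a seam, so $d_S(v_nx',v_ny')=2s$, and \eqref{eq:expS} gives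
\begin{equation}\label{eq:lower}
d_S(v_{n+q}x',v_{n+q}y')\ge6s-C_2 .
\end{equation}

\emph{Its image.} Let $g\in F$ take $H_0$ to $H^*$. It maps the $\{i,j\}$-line through $H_0$ to the $\{i,j\}$-line through $H^*$, so $gH_{2s}=c^sH^*$ for some $c\in\mathcal C$. Put $u_1=gy_1$ and $u_2=c^{-s}gy_2$; both lie in $H^*\cap\widetilde X$. With $\vartheta=\psi(c)$ we have
\[
\psi(g)f(y_1)=f(u_1),\qquad\psi(g)f(y_2)=f(c^su_2)=\vartheta^sf(u_2).
\]
Put $V_1=v(fu_1)$ and $V_2=v(fu_2)$, both in $\mathcal V$. Since $fy_1=\tilde h^{n+q}x'$ and $fy_2=\tilde h^{n+q}y'$, equivariance of $v$ gives
\[
\Gamma':=[V_1,\vartheta^sV_2]=\psi(g)\,[v_{n+q}x',v_{n+q}y'].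
\]
So $|\Gamma'|\ge6s-C_2$ by \eqref{eq:lower}, and $\Gamma'$ has at most three deep switches by Proposition~\ref{prop:three} applied to $x',y'$ at time $n+q$.

Let $\Lambda$ be the axis of $\vartheta$ and $\tau=\tau(\vartheta)\ge2$. Let $W_1,W_2$ be the projections of $V_1,V_2$ to $\Lambda$; then $d_S(W_1,W_2)\le B$, and the projection of $\vartheta^sV_2$ is $\vartheta^sW_2$. Since $d_S(W_2,\vartheta^sW_2)=s\tau$, the length of the segment $[W_1,\vartheta^sW_2]\subset\Lambda$ lies between $s\tau-B$ and $s\tau+B$. By \eqref{eq:s},
\begin{equation}\label{eq:long}
s\tau-B-2R\ \ge\ 4\tau+2(s-4)-B-2R\ \ge\ 4\tau ,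
\end{equation}
so the segment is nondegenerate. Hence $\Gamma'=[V_1,W_1]\cup[W_1,\vartheta^sW_2]\cup[\vartheta^sW_2,\vartheta^sV_2]$ and
\begin{equation}\label{eq:upper}
|\Gamma'|\le s\tau+3B .
\end{equation}

\emph{The axis is a line.} Suppose that $\Lambda$ contains a switch. As $\vartheta$ preserves labels and translates $\Lambda$ by $\tau$, any $\tau$ consecutive edges of $\Lambda$ contain a switch of $\Lambda$. Delete $R$ edges from each end of $[W_1,\vartheta^sW_2]$. The remaining edges are deep in $\Gamma'$ and have both their neighbors in the segment, so those that are switches of $\Lambda$ are deep switches of $\Gamma'$. By \eqref{eq:long} at least $4\tau$ consecutive edges remain, and they contain four switches, a contradiction. So $\Lambda$ has no switch and is an $\{i',j'\}$-line for some $i',j'$.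

\emph{The translation length is $2$.} Let $c'\in F$ translate $\Lambda$ by $2$ in the direction of $\vartheta$. As $\tau$ is even, $\vartheta\,(c')^{-\tau/2}$ fixes the vertices of $\Lambda$, so it is trivial: $\psi(c)=(c')^{\tau/2}$. Because $\psi$ is invertible, $c=\psi^{-1}(c')^{\tau/2}$. Since $\tau(c)=2$, Lemma~\ref{lem:lines} gives $\tau/2=1$.

Now $|\Gamma'|\ge6s-C_2$ and \eqref{eq:upper} give $6s-C_2\le2s+3B$, that is, $4s\le C_2+3B$, contrary to \eqref{eq:s}. This contradiction completes the proof of Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}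
\emph{Expansive homeomorphisms and plane separating continua},
\texttt{https://core.ac.uk/download/pdf/82396499.pdf}.

\bibitem{Fathi}
Fathi, \emph{Expansiveness, hyperbolicity and Hausdorff dimension}, Comm. Math. Phys. 126 (1989).

\end{thebibliography}
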